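\title{The Hartshorne--Rao module of a subcanonical space curve is connected}

\begin{abstract}
We prove that the Hartshorne--Rao module of a subcanonical curve in $\mathbb{P}^3$, over an algebraically closed field of characteristic zero, has no gaps in its grading. This follows from a sharper statement about a rank $2$ vector bundle $E$ on $\mathbb{P}^3$: if $H^1(E(t))=0$, then $H^1(E(j))=0$ for all $j\le t$ when $2t+c_1(E)<0$, and for all $j\ge t$ when $2t+c_1(E)>-4$. The proof cuts the symplectic monad of $E$ into two halves at the degree $t$ and plays the degrees of the two halves against the symplectic form.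
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $k$ be an algebraically closed field of characteristic zero, $S=k[x_0,x_1,x_2,x_3]$, $\mathbb{P}^3=\mathbb{P}^3_k$ and $\mathcal{O}=\mathcal{O}_{\mathbb{P}^3}$. For a coherent sheaf $G$ on $\mathbb{P}^3$ let $H^i_*(G)=\bigoplus_{n\in\mathbb{Z}}H^i(G(n))$, a graded $S$-module. A \emph{curve} is a closed subscheme $C\subset\mathbb{P}^3$ of pure dimension one that is locally Cohen--Macaulay, that is, without embedded or isolated points; $\mathcal{I}_C$ is its ideal sheaf. The curve $C$ is \emph{$e$-subcanonical} if it is a local complete intersection and its dualizing sheaf satisfies $\omega_C\cong\mathcal{O}_C(e)$, and \emph{subcanonical} if this holds for some integer $e$.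

The \emph{Hartshorne--Rao module} of $C$ is the graded $S$-module of finite length $M(C)=H^1_*(\mathcal{I}_C)$. Since $H^1(\mathcal{O}(i))=0$, we have
\[
M(C)_i=\operatorname{coker}\bigl(S_i\to H^0(\mathcal{O}_C(i))\bigr),
\]
so $M(C)_i$ measures the sections of $\mathcal{O}_C(i)$ that are not restrictions of forms of degree $i$. A graded module $M$ is \emph{connected} if its grading has no gaps: whenever $M_a\neq0$ and $M_b\neq0$ with $a<b$, then $M_t\neq0$ for all $a\le t\le b$. The following question is posed in \cite{ISAS}.

\begin{quote}
\emph{Is $M(C)$ connected for every subcanonical curve $C\subset\mathbb{P}^3$?}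
\end{quote}

A gap is a strong form of decomposability. If $M_t=0$, then a monomial that carries an element of degree $<t$ to degree $>t$ does so one variable at a time and passes through $M_t=0$. Hence $M_{<t}$ is a submodule, and $M=M_{<t}\oplus M_{>t}$ as $S$-modules.

\begin{example}\label{ex:lines}
A complete intersection of surfaces of degrees $a$ and $b$ is $(a+b-4)$-subcanonical, and $M(C)=0$ by the Koszul sequence $0\to\mathcal{O}(-a-b)\to\mathcal{O}(-a)\oplus\mathcal{O}(-b)\to\mathcal{I}_C\to0$. Next let $Y$ be the union of the skew lines with ideals $I_1=(x_0,x_1)$ and $I_2=(x_2,x_3)$. It is $(-2)$-subcanonical. Here $H^0_*(\mathcal{O}_Y)=S/I_1\oplus S/I_2$, and the cokernel of $S\to S/I_1\oplus S/I_2$ is $S/(I_1+I_2)=k$. So $M(Y)=k$, concentrated in degree $0$.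
\end{example}

\begin{example}\label{ex:gap}
Gaps do occur for curves in general. With $Y$ as above, $f=x_0x_2$ and $g=x_1^2x_3^2$ are coprime forms vanishing on $Y$. Let $\mathcal{J}\subset\mathcal{O}$ be the image of $\mathcal{I}_Y(-4)\oplus\mathcal{I}_Y(-2)\to\mathcal{O}$, $(a,b)\mapsto ga+fb$. If $ga+fb=0$, then $(a,b)=(fh,-gh)$, so there is an exact sequence
\[
0\to\mathcal{O}(-6)\to\mathcal{I}_Y(-4)\oplus\mathcal{I}_Y(-2)\to\mathcal{J}\to0 .
\]
The subscheme $D$ defined by $\mathcal{J}$ is supported on the one-dimensional set $f=g=0$. Locally $\mathcal{I}_Y$ has projective dimension $\le1$, hence so does $\mathcal{J}$, and $\mathcal{O}_D$ has depth $\ge1$ at closed points by the Auslander--Buchsbaum formula. So $D$ is a curve, and $M(D)=M(Y)(-4)\oplus M(Y)(-2)$ is nonzero exactly in degrees $2$ and $4$.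
\end{example}

The subcanonical hypothesis enters through the Serre correspondence: up to a shift, $M(C)$ is $H^1_*(E)$ for a vector bundle $E$ of rank $2$. In higher rank, gaps are produced by direct sums: $H^1_*(\Omega^1_{\mathbb{P}^3})=k$ in degree $0$ by the Euler sequence, so $\Omega^1_{\mathbb{P}^3}\oplus\Omega^1_{\mathbb{P}^3}(-2)$ has a gap. A decomposable bundle of rank $2$ is a sum of line bundles and has $H^1_*=0$, so this source of gaps is not available, and one is led to guess that the answer is yes.

\begin{theorem}\label{thm:curves}
The module $M(C)$ is connected for every subcanonical curve $C\subset\mathbb{P}^3$.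
\end{theorem}

\begin{theorem}\label{thm:bundles}
Let $E$ be a vector bundle of rank $2$ on $\mathbb{P}^3$, let $c=c_1(E)$ and $M=H^1_*(E)$, and let $t\in\mathbb{Z}$ satisfy $M_t=0$.
\begin{itemize}
\item[(A)] If $2t+c<0$, then $M_j=0$ for all $j\le t$.
\item[(B)] If $2t+c>-4$, then $M_j=0$ for all $j\ge t$.
\end{itemize}
\end{theorem}

The two ranges of $t$ cover $\mathbb{Z}$, which gives Theorem~\ref{thm:curves}, and they overlap, which gives more.

\begin{corollary}\label{cor:ci}
Let $C\subset\mathbb{P}^3$ be an $e$-subcanonical curve. If $M(C)_i=0$ for one integer $i$ with $e/2<i<e/2+2$, then $C$ is a complete intersection.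
\end{corollary}

For two skew lines the interval $e/2<i<e/2+2$ contains only $i=0$, the one degree in which $M(Y)\neq0$. Since $M(Y)_{-1}=M(Y)_1=0$ and $Y$ is not a complete intersection, neither endpoint can be added to the interval.

Here is the plan. Section~\ref{sec:facts} recalls the standard facts and deduces the statements on curves from Theorem~\ref{thm:bundles}. Section~\ref{sec:monad} writes $E=K/K^\perp$, where $K$ is the kernel of a surjection $F\to L$ of sums of line bundles that encodes a presentation of $M$, and $F$ carries a symplectic form $\omega$. In Section~\ref{sec:cut} the vanishing $M_t=0$ cuts $F\to L$ into a part of low degree and a part of high degree. In the range of (A) the form $\omega$ vanishes on the low part for reasons of degree, and this finishes the proof. In the range of (B) it is $\omega^{-1}$ that vanishes on the dual of the high part. This gives less, and Section~\ref{sec:B} needs two further ingredients: a Bertini argument that produces a surface along which the low part fails to generate $E$, and a Lagrangian subbundle on that surface.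

\section{Standard facts, and the passage from bundles to curves}\label{sec:facts}

A \emph{bundle} is a locally free coherent sheaf, and a \emph{subbundle} is a subsheaf with locally free quotient. The fiber of $G$ at a closed point $x$ is $G|_x=G\otimes k(x)$, and $\varphi_x$ is the map of fibers induced by $\varphi$. A bundle on $\mathbb{P}^3$ is \emph{split} if it is a direct sum of line bundles. Via $H^0_*$, split bundles and their maps are the same as finitely generated graded free $S$-modules and their maps of degree $0$. A summand $\mathcal{O}(-b)$ is said to have \emph{degree} $b$, the degree of the generator of $H^0_*(\mathcal{O}(-b))$. A map $\mathcal{O}(m)\to\mathcal{O}(n)$ is a form of degree $n-m$, so it is zero if $n<m$. With $\mathfrak{m}=(x_0,\dots,x_3)$, a \emph{minimal free cover} of a finitely generated graded module $M$ is a surjection $P\to M$ from a graded free module that induces an isomorphism $P/\mathfrak{m}P\cong M/\mathfrak{m}M$; if $P$ has a generator in degree $b$, then $M_b\neq0$.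

\begin{itemize}
\item[(F1)] \emph{Split bundles.} Every line bundle on $\mathbb{P}^3$ is some $\mathcal{O}(n)$; $H^1_*$ and $H^2_*$ of a split bundle vanish; and $H^3(\mathcal{O}(n))=0$ for $n\ge-3$. For $L$ split and $G$ coherent, $\operatorname{Ext}^i(L,G)=H^i(L^\vee\otimes G)$ is the space of degree $0$ maps $H^0_*(L)\to H^i_*(G)$, and the class of an extension $0\to G\to G'\to L\to0$ is its connecting map $H^0_*(L)\to H^1_*(G)$.
\item[(F2)] \emph{Serre duality.} For a bundle $G$ on $\mathbb{P}^3$, $H^i(G(n))$ is dual to $H^{3-i}(G^\vee(-n-4))$; with Serre vanishing, $H^1_*(G)$ and $H^2_*(G)$ have finite length. If $G$ has rank $2$, then $G^\vee\cong G(-c_1(G))$, so $H^1_*(G)=0$ if and only if $H^2_*(G)=0$. Hence \emph{a bundle of rank $\le2$ with $H^2_*=0$ has $H^1_*=0$}.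
\item[(F3)] \emph{Horrocks' criterion.} A bundle $G$ on $\mathbb{P}^3$ with $H^1_*(G)=H^2_*(G)=0$ is split.
\item[(F4)] \emph{Castelnuovo--Mumford regularity.} If $H^i(G(n-i))=0$ for all $i\ge1$, then $G(n)$ is globally generated.
\item[(F5)] \emph{Subsheaves of rank one.} A rank one subsheaf of a bundle $E$ on $\mathbb{P}^3$ lies in a rank one subsheaf with torsion-free quotient, its saturation. The saturation is reflexive, and a reflexive sheaf of rank one on a smooth variety is a line bundle.
\item[(F6)] \emph{Fibers.} Let $\varphi:G_1\to G_2$ be a map of bundles on a reduced scheme of finite type over $k$. Then $(\operatorname{coker}\varphi)|_x=\operatorname{coker}\varphi_x$ by right exactness of $\otimes$. If $\varphi_x=0$ for all $x$, then $\varphi=0$. If the rank of $\varphi_x$ is constant, then $\operatorname{coker}\varphi$ is a bundle; hence $\operatorname{im}\varphi$ and $\ker\varphi$ are subbundles, and $(\ker\varphi)|_x=\ker\varphi_x$.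
\item[(F7)] \emph{Determinantal bound.} Let $g:G_1\to G_2$ be a map of bundles of ranks $r-1$ and $r$ on $\mathbb{P}^3$. Every component of $Z=\{x: g_x\text{ is not injective}\}$ has codimension $\le2$. Indeed, locally $Z$ is the preimage, under a morphism to the affine space of $r\times(r-1)$ matrices, of the variety of matrices of rank $\le r-2$, which is irreducible of codimension $2$; since the affine space is smooth, the components of the preimage have codimension $\le2$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:curves} and Corollary~\ref{cor:ci} from Theorem~\ref{thm:bundles}]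
Let $C$ be $e$-subcanonical and $c=e+4$. By the Serre correspondence \cite[Thm.~1.1]{Hartshorne} there are a rank $2$ bundle $E$ with $c_1(E)=c$ and an exact sequence $0\to\mathcal{O}\to E\to\mathcal{I}_C(c)\to0$. By (F1), $M(C)_i\cong H^1(E(i-c))$. With $t=i-c$ we have $2t+c=2i-e-4$, so Theorem~\ref{thm:bundles} reads as follows: if $M(C)_i=0$ and $2i<e+4$, then $M(C)_j=0$ for all $j\le i$; if $M(C)_i=0$ and $2i>e$, then $M(C)_j=0$ for all $j\ge i$. Every integer $i$ satisfies one of the two inequalities, so a degree in which $M(C)$ vanishes never lies between two degrees in which it does not. This is Theorem~\ref{thm:curves}.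

If $M(C)_i=0$ and $e<2i<e+4$, both parts apply and $H^1_*(E)=0$. By (F2) and (F3), $E\cong\mathcal{O}(a)\oplus\mathcal{O}(b)$, so $C$ is the zero scheme of a pair of forms $(f,g)$. If $f$ were zero, $C$ would have dimension $\ge2$, and if $f$ were a nonzero constant, $C$ would be empty; the same holds for $g$. So $C$ is the complete intersection $f=g=0$.
\end{proof}

\section{The symplectic monad}\label{sec:monad}

Fix $E$, $c$ and $M$ as in Theorem~\ref{thm:bundles}. To use a hypothesis on the module $M$, we need a description of $E$ in which generators and relations of $M$ appear as bundles; to use the hypothesis that $E$ has rank $2$, we need this description to remember the wedge pairing $E\otimes E\to\det E=\mathcal{O}(c)$.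

For a bundle $G$ put $G^*=G^\vee(c)$, so that $G^{**}=G$, and let $\varphi^*$ denote the transpose of a map $\varphi$. The wedge pairing is an isomorphism $\omega_E:E\to E^*$ with $\omega_E^*=-\omega_E$. In general, a \emph{symplectic form} on a bundle $F$ is an isomorphism $\omega:F\to F^*$ with $\omega^*=-\omega$; we write $\omega(y,z)=\langle\omega y,z\rangle$ for the corresponding skew pairing with values in $\mathcal{O}(c)$, and $J=\omega^{-1}$. For a subspace $W\subset F|_x$, the orthogonal $W^\perp=\{y:\omega(y,W)=0\}$ is the image under $J_x$ of the annihilator of $W$ in $F^*|_x$. For a subbundle $W\subset F$, $W^\perp=J((F/W)^*)$ is a subbundle with these fibers. We call $W$ \emph{isotropic} if $W\subset W^\perp$.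

\begin{proposition}\label{prop:monad}
Let $L$ be a split bundle of rank $l$ and $\gamma:H^0_*(L)\to M$ a minimal free cover. There are a split bundle $F$ of rank $2l+2$ with a symplectic form $\omega$, a surjection $\beta:F\to L$ with kernel $K$, and a surjection $p:K\to E$ such that
\begin{itemize}
\item[(i)] $p$ induces an isomorphism $H^1_*(K)\cong M$, and $\beta(H^0_*(F))=\ker\gamma$;
\item[(ii)] $\ker p=K^\perp=J\beta^*(L^*)$; in particular $K^\perp\subset K$, so $K^\perp$ is isotropic;
\item[(iii)] $\omega(y,z)=\omega_E(py,pz)$ for $y,z\in K|_x$ and all $x$.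
\end{itemize}
\end{proposition}

Thus $E=K/K^\perp$ is the middle cohomology of the complex $L^*\xrightarrow{J\beta^*}F\xrightarrow{\beta}L$.

\begin{proof}
\emph{The bundles.} We kill $H^2_*$ and then $H^1_*$ by extensions with split bundles. By (F1), $\gamma$ is the connecting map of an extension $0\to E\xrightarrow{\iota}Q\xrightarrow{\pi}L\to0$. As $\gamma$ is onto and $H^1_*(L)=0$, we get $H^1_*(Q)=0$. Put $K=Q^*$ and $p=\omega_E^{-1}\iota^*$. Dualizing gives $0\to L^*\xrightarrow{\pi^*}K\xrightarrow{p}E\to0$, and $p^*=-\iota\omega_E^{-1}$. Since $L^*$ is split, $p$ induces $H^1_*(K)\cong M$, and therefore $\operatorname{Ext}^1(L,K)\cong\operatorname{Ext}^1(L,E)$ by (F1). Serre duality turns $H^1_*(Q)=0$ into $H^2_*(K)=0$.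

Let $0\to K\xrightarrow{\kappa}F\xrightarrow{\beta}L\to0$ be the extension whose class maps to $\gamma$. Its pushout along $p$ is the extension $(\iota,\pi)$, so there is a commutative diagram
\[
\begin{array}{ccccccccc}
0&\to&K&\xrightarrow{\ \kappa\ }&F&\xrightarrow{\ \beta\ }&L&\to&0\\
&&\downarrow{\scriptstyle p}&&\downarrow{\scriptstyle q}&&\|&&\\
0&\to&E&\xrightarrow{\ \iota\ }&Q&\xrightarrow{\ \pi\ }&L&\to&0.
\end{array}
\]
By the snake lemma $q$ is onto, with kernel the image of $j=\kappa\pi^*:L^*\to F$. The connecting map $H^0_*(L)\to H^1_*(K)\cong M$ is $\gamma$. This proves (i), and it gives $H^1_*(F)=0$ because $\gamma$ is onto. Also $H^2_*(F)=0$, because $H^2_*(K)=H^2_*(L)=0$. So $F$ is split by (F3), of rank $(l+2)+l$.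

\emph{An isomorphism $F\cong F^*$.} Dualizing $0\to L^*\xrightarrow{j}F\xrightarrow{q}Q\to0$ gives a second extension of $L$ by $K$,
\[
0\to K\xrightarrow{q^*}F^*\xrightarrow{j^*}L\to0,\qquad j^*=\pi\kappa^* .
\]
From $q\kappa=\iota p$ we get
\begin{equation}\label{eq:kq}
\kappa^*q^*=(\iota p)^*=p^*\iota^*=-\iota\omega_E^{-1}\iota^*=-\iota p .
\end{equation}
So $-\kappa^*:F^*\to Q$ satisfies $(-\kappa^*)q^*=\iota p$ and $\pi(-\kappa^*)=-j^*$; it is a map from the extension $(q^*,-j^*)$ to $(\iota,\pi)$ that induces $p$ on $K$ and the identity on $L$. Hence the class of $(q^*,-j^*)$ also maps to $\gamma$. By injectivity of $\operatorname{Ext}^1(L,K)\to\operatorname{Ext}^1(L,E)$ it equals the class of $(\kappa,\beta)$, and there is an isomorphism $\psi:F\to F^*$ with $\psi\kappa=q^*$ and $j^*\psi=-\beta$.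

\emph{Making it skew.} The skew part of an isomorphism need not be invertible. It will be invertible if it is still a map of extensions, and for this we need the identity $\kappa^*\psi=-q$, the mirror image of $\psi\kappa=q^*$. We correct $\psi$ to obtain it. Let $\delta=q+\kappa^*\psi:F\to Q$. Then $\delta\kappa=\iota p+\kappa^*q^*=0$ by \eqref{eq:kq}, and $\pi\delta=\beta+j^*\psi=0$. So $\delta=\iota\eta\beta$ with $\eta:L\to E$, and $\eta=p\zeta$ with $\zeta:L\to K$ because $\operatorname{Ext}^1(L,L^*)=0$. Put $\psi_1=\psi+q^*\zeta\beta$. Then $\psi_1\kappa=q^*$, and $\kappa^*\psi_1=\kappa^*\psi-\iota p\zeta\beta=\kappa^*\psi-\delta=-q$.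

Let $\omega=\frac12(\psi_1-\psi_1^*)$, so $\omega^*=-\omega$. From $\psi_1^*\kappa=(\kappa^*\psi_1)^*=-q^*$ we get $\omega\kappa=q^*$; transposing, $\kappa^*\omega=-q$; hence $j^*\omega=\pi\kappa^*\omega=-\beta$. So $\omega$ maps the extension $(\kappa,\beta)$ to $(q^*,j^*)$, inducing the identity on $K$ and minus the identity on $L$, and it is an isomorphism by the five lemma.

\emph{Properties} (ii) \emph{and} (iii). We have $\omega j=\omega\kappa\pi^*=q^*\pi^*=\beta^*$, so $j=J\beta^*$. The image of $j$ is $\ker p$, viewed in $F$, and $J\beta^*(L^*)=J((F/K)^*)=K^\perp$. Finally $\kappa^*\omega\kappa=-q\kappa=-\iota p=p^*\omega_Ep$.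
\end{proof}

\begin{example}\label{ex:k}
The smallest nonzero module shows how $\omega$ constrains degrees. Suppose that $M=k$, concentrated in degree $a$. Then Theorem~\ref{thm:bundles} amounts to (A) for $t=a+1$, which demands $2a+c\ge-2$, and (B) for $t=a-1$, which demands $2a+c\le-2$. To see this on the monad, note that $L=\mathcal{O}(-a)$, that $F$ has rank $4$, and that $H^0_*(F)$ maps onto $\ker\gamma=\mathfrak{m}(-a)$, which needs four generators in degree $a+1$. So $F=\mathcal{O}(-a-1)^4$ and $F^*=\mathcal{O}(a+1+c)^4$. The entries of $\omega$ are forms of degree $2a+c+2$, and those of $J$ are forms of degree $-(2a+c+2)$. If $2a+c<-2$, then $\omega=0$; if $2a+c>-2$, then $J=0$. Both are absurd, so $2a+c=-2$. These two vanishings are the starting points of the proofs of (A) and of (B).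

The case occurs: the bundle attached to two skew lines has $c=2$ and $M=k$ in degree $a=-2$. Taking $t=-1$ and $t=-3$ shows that (A) fails for $2t+c=0$ and that (B) fails for $2t+c=-4$.
\end{example}

\section{Cutting the monad at a vanishing degree}\label{sec:cut}

From now on $M_t=0$. As noted in Section~\ref{sec:intro}, $M=M_-\oplus M_+$ with $M_-=M_{<t}$ and $M_+=M_{>t}$. Part (A) asserts $M_-=0$ and part (B) asserts $M_+=0$. Choose minimal free covers $\gamma_\pm:H^0_*(L_\pm)\to M_\pm$ and apply Proposition~\ref{prop:monad} to $L=L_-\oplus L_+$ and $\gamma=\gamma_-\oplus\gamma_+$. The bundle $E$ does not decompose, but everything in the monad that depends only on $M$ does.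

\begin{lemma}\label{lem:cut}
There is a decomposition $F=R_-\oplus R_+\oplus A$ into split bundles such that $\beta(A)=0$, the map $\beta$ sends $H^0_*(R_\pm)$ onto $\ker\gamma_\pm$, the summands of $R_-$ have degrees $\le t$, and those of $R_+$ have degrees $\ge t+2$.
\end{lemma}

\begin{proof}
Let $\Sigma_\pm=\ker\gamma_\pm$, let $P_\pm\to\Sigma_\pm$ be minimal free covers, and put $\Sigma=\Sigma_-\oplus\Sigma_+$ and $P=P_-\oplus P_+$. By Proposition~\ref{prop:monad}(i), $\beta$ maps the free module $H^0_*(F)$ onto $\Sigma$. Lift this map to $h:H^0_*(F)\to P$. Since $P/\mathfrak{m}P\cong\Sigma/\mathfrak{m}\Sigma$, the map $h$ is onto by Nakayama's lemma, so it has a section $s$, and $H^0_*(F)=s(P_-)\oplus s(P_+)\oplus\ker h$. The three summands are graded free; let $R_-$, $R_+$, $A$ be the corresponding split bundles. On $s(P_\pm)$ the map $\beta$ is the cover $P_\pm\to\Sigma_\pm$, and on $\ker h$ it is zero.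

For the degrees, minimality of $\gamma_\pm$ gives $\Sigma_\pm/\mathfrak{m}\Sigma_\pm\cong\operatorname{Tor}_1^S(M_\pm,k)$. Computing Tor with the Koszul resolution of $k$, its degree $b$ part is the middle homology of
\[
\textstyle\bigwedge^2S_1\otimes(M_\pm)_{b-2}\to S_1\otimes(M_\pm)_{b-1}\to(M_\pm)_b ,
\]
which vanishes unless $(M_\pm)_{b-1}\neq0$. So $b-1\le t-1$ for $R_-$ and $b-1\ge t+1$ for $R_+$.
\end{proof}

The summands of $A$ are not seen by $M$, and we are free to assign them to either side. For any decomposition $A=A_-\oplus A_+$ into sums of line bundles put $F_\pm=R_\pm\oplus A_\pm$. Then $\beta=\beta_-\oplus\beta_+$ with $\beta_\pm:F_\pm\to L_\pm$. The cokernel of $H^0_*(\beta_\pm)$ is $M_\pm$, of finite length, so $\beta_\pm$ is a surjection of sheaves and $K_\pm=\ker\beta_\pm$ is a bundle. We have $K=K_-\oplus K_+$, and the cohomology sequences of $0\to K_\pm\to F_\pm\to L_\pm\to0$ give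
\begin{equation}\label{eq:cohK}
H^1_*(K_\pm)\cong M_\pm,\qquad H^2_*(K_\pm)=0 .
\end{equation}
Since $E$ has rank only $2$, a summand of $K$ that carries cohomology must fill $E$ at the general point.

\begin{lemma}\label{lem:gensurj}
If $M_-\neq0$, then $p|_{K_-}:K_-\to E$ is generically surjective.
\end{lemma}

\begin{proof}
Otherwise $p(K_-)$ has rank $\le1$, so by (F5) the map $p|_{K_-}$ is zero or factors through a line bundle. Then $H^1_*(K_-)\to H^1_*(E)$ is zero by (F1). But this map is the restriction of the isomorphism $H^1_*(K)\cong H^1_*(E)$ to the summand $H^1_*(K_-)\cong M_-$, so $M_-=0$.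
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bundles}(A)]
Let $2t+c<0$ and take $A_-=0$, so that $F_-=R_-$ has degrees $\le t$. The restriction $F_-\to F\xrightarrow{\omega}F^*\to F_-^*$ has components $\mathcal{O}(-b)\to\mathcal{O}(b'+c)$, which are forms of degree $b+b'+c\le2t+c<0$. So $\omega$ vanishes on $F_-$. By Proposition~\ref{prop:monad}(iii), $\omega_E$ vanishes on $p_x(K_-|_x)$ for every $x$. A nondegenerate form does not vanish on the whole plane $E|_x$, so $p|_{K_-}$ is nowhere surjective, and $M_-=0$ by Lemma~\ref{lem:gensurj}.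
\end{proof}

\section{Proof of part (B)}\label{sec:B}

Let $2t+c>-4$ and suppose that $M_+\neq0$; we derive a contradiction. These assumptions, and $M_t=0$, are in force throughout the section.

The argument for (A) does not transfer, because the restriction of $\omega$ to $R_+$ has entries of degree $\ge2t+4+c>0$, which need not vanish. As in Example~\ref{ex:k}, we look at $J$ instead. Let $A_-$ be the sum of the summands of $A$ of degree $\le t+1$ and $A_+$ the sum of those of degree $\ge t+2$. Then $F_-$ has degrees $\le t+1$, which will give global generation on the low side, and $F_+$ has degrees $\ge t+2$, which we use at once.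

\subsection{The map $\mu$}

Let $\operatorname{pr}_\pm:F\to F_\pm$ be the projections. Write $F^*=F_-^*\oplus F_+^*$, where $F_+^*$ is the annihilator of $F_-$ and $F_-^*$ is that of $F_+$. The components $\mathcal{O}(b+c)\to\mathcal{O}(-b')$ of $F_+^*\xrightarrow{J}F\to F_+$ have degree $-b-b'-c\le-2(t+2)-c<0$, so they vanish. This is the only use of the inequality $2t+c>-4$, and it says that
\begin{equation}\label{eq:coiso}
F_-^\perp=J(F_+^*)\subset F_- .
\end{equation}
By Proposition~\ref{prop:monad}(ii), $K^\perp=\operatorname{im}u+\operatorname{im}w$, where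
\[
u=J\beta_-^*:L_-^*\to F,\qquad w=J\beta_+^*:L_+^*\to F ,
\]
and $\operatorname{im}w\subset F_-$ by \eqref{eq:coiso}. So $K^\perp$ reaches the high side only through $u$. As $K^\perp\subset K$ and $\operatorname{pr}_+(K)=K_+$, we obtain a map
\[
\mu=\operatorname{pr}_+\circ\,u:L_-^*\to K_+,\qquad\operatorname{im}\mu=\operatorname{pr}_+(K^\perp).
\]
Its cokernel can be computed on the low side:
\begin{equation}\label{eq:coker}
\operatorname{coker}\mu=K_+/\operatorname{pr}_+(K^\perp)\cong K/(K_-+K^\perp)\cong E/p(K_-).
\end{equation}
Taking fibers, $\operatorname{coker}\mu_x\cong E|_x/p_x(K_-|_x)$ for every $x$. So $\mu$ presents $K_+$ by a split bundle up to an error controlled by $E$, and the aim is to conclude that $H^1_*(K_+)=M_+$ vanishes.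

\begin{lemma}\label{lem:both}
We have $M_-\neq0$, and $\mu$ is nonzero and generically surjective.
\end{lemma}

\begin{proof}
If $M_-=0$, then $L_-=0$ and $\mu=0$, so the bundle $K_+$ is a quotient of $E$ by \eqref{eq:coker} and has rank $\le2$. By \eqref{eq:cohK} and (F2), $M_+=0$, a contradiction. So $M_-\neq0$. By Lemma~\ref{lem:gensurj} and \eqref{eq:coker}, $\operatorname{coker}\mu$ is torsion. Since $K_+$ is locally free, and nonzero because $M_+\neq0$, we have $\mu\neq0$.
\end{proof}

\begin{lemma}\label{lem:corank}
For every $x\in\mathbb{P}^3$ we have $p_x(K_-|_x)\neq0$.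
\end{lemma}

\begin{proof}
Suppose $p_x(K_-|_x)=0$. Then $K_-|_x\subset K^\perp|_x$, so $K|_x\subset(K_-|_x)^\perp$. Since $K_-|_x$ consists of the vectors of $F_-|_x$ killed by $\beta_-$, its annihilator in $F^*|_x$ is $\beta_-^*(L_-^*|_x)+F_+^*|_x$. Applying $J$, we get $(K_-|_x)^\perp=\operatorname{im}u_x+F_-^\perp|_x$. Now $\operatorname{pr}_+$ kills $F_-^\perp$ by \eqref{eq:coiso}, so $K_+|_x=\operatorname{pr}_+(K|_x)\subset\operatorname{im}\mu_x$, that is, $\operatorname{coker}\mu_x=0$. But \eqref{eq:coker} gives $\operatorname{coker}\mu_x\cong E|_x\neq0$.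
\end{proof}

Let $\Delta=\{x: K_-|_x\to E|_x\text{ is not onto}\}$, a closed set, proper by Lemmas~\ref{lem:both} and~\ref{lem:gensurj}. Write $l_\pm=\operatorname{rk}L_\pm$, $f_\pm=\operatorname{rk}F_\pm$ and $r=\operatorname{rk}K_+=f_+-l_+\ge1$. By \eqref{eq:coker} and Lemma~\ref{lem:corank}, $\mu_x$ has rank $r$ for $x\notin\Delta$ and rank exactly $r-1$ for $x\in\Delta$.

\subsection{The strategy, on a model case}\label{sub:model}

It suffices to find a split subbundle $B\subset L_-^*$ of rank $r-1$ on which $\mu$ is injective at every point: then $K_+$ is an extension of a line bundle by $B$, and $M_+=0$. By (F7) the locus where injectivity fails is empty or has dimension $\ge1$, so it is enough to check injectivity along one surface $X$. The surface to choose is one inside $\Delta$, where the kernel of $\mu_x$ has codimension $r-1$ and $B$ must be a complement of it.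

Consider the case $L_-^*=W\otimes\mathcal{O}(d)$ with $\dim W=r$. Then $\Delta$ is the zero set of $\det\mu\neq0$. If $\Delta$ is empty, $K_+\cong L_-^*$ is split and we are done; otherwise let $X$ be a component of the surface $\Delta$. For $x\in X$ the kernel of $\mu_x$ is a line in $W$, and we want a hyperplane of $W$ containing none of these lines. It exists only if the morphism from $X$ to the projective space of lines in $W$ is constant, since an image of positive dimension meets every hyperplane. For an arbitrary map the kernel does move. For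
\[
\begin{pmatrix}x_0&x_1\\x_2&x_3\end{pmatrix}:\mathcal{O}(-1)^2\to\mathcal{O}^2
\]
the kernel at a point of the quadric $x_0x_3=x_1x_2$ is spanned by $(x_1,-x_0)$ or $(x_3,-x_2)$, and each constant vector $(a,b)\ne0$ lies in the kernel along the line $ax_0+bx_1=ax_2+bx_3=0$. What $\omega$ supplies is an endomorphism $\rho$ of $W\otimes\mathcal{O}_X(d)$ such that each $\rho_x$ is a projector onto $\ker\mu_x$. Such an endomorphism lies in $\operatorname{End}(W)\otimes H^0(\mathcal{O}_X)=\operatorname{End}(W)$, so it is constant, and $\ker\rho$ is the required hyperplane.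

In general three things remain: to find a surface in $\Delta$ when $l_->r$, where no determinant provides one; to construct $\rho$; and to handle several degrees in $L_-^*$.

\subsection{The degeneracy locus contains a surface}

If $\Delta$ were small, a general section of $E(t+1)$ coming from $K_-$ would vanish on a reduced curve, and the Hartshorne--Rao module of a reduced curve is zero in negative degrees. The next lemma finds an element of $M$ of degree low enough to contradict this, and it supplies the sections.

\begin{lemma}\label{lem:lowgen}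
\textup{(i)} There is an integer $a\le-t-2-c$ with $M_a\neq0$.
\textup{(ii)} The bundle $K_-(t+1)$ is globally generated.
\end{lemma}

\begin{proof}
(i) Since $\mu\neq0$, there are summands $\mathcal{O}(-a)$ of $L_-$ and $\mathcal{O}(-b)$ of $F_+$ such that the component $\mathcal{O}(a+c)\to\mathcal{O}(-b)$ of $L_-^*\xrightarrow{\mu}K_+\subset F_+$ is nonzero. Then $a+c\le-b\le-t-2$, and $M_a\neq0$ because $\gamma_-$ is minimal.

(ii) We check (F4) with $n=t+1$. By \eqref{eq:cohK}, $H^1(K_-(t))=(M_-)_t=0$ and $H^2(K_-(t-1))=0$. As $H^2_*(L_-)=0$, the space $H^3(K_-(t-2))$ injects into $H^3(F_-(t-2))$, a sum of spaces $H^3(\mathcal{O}(t-2-b))$ with $b\le t+1$; these vanish because $t-2-b\ge-3$.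
\end{proof}

\begin{lemma}\label{lem:surface}
The set $\Delta$ contains an integral surface $X$.
\end{lemma}

\begin{proof}
Suppose $\dim\Delta\le1$, the empty set being allowed. Let $V=H^0(K_-(t+1))$ and $v=\dim V$, and for $\sigma\in V$ let $C_\sigma$ be the zero scheme of $p\sigma\in H^0(E(t+1))$. By Lemma~\ref{lem:lowgen}(ii), the evaluation $V\to E(t+1)|_x$ has the same rank as $K_-|_x\to E|_x$, namely $2$ on $U=\mathbb{P}^3\setminus\Delta$ and $1$ on $\Delta$. We control $C_\sigma$ on the two sets separately.

On $U$, the zero scheme $I_U\subset V\times U$ of the tautological section $(\sigma,x)\mapsto p\sigma(x)$ is the total space of the kernel of the surjection $V\otimes\mathcal{O}_U\to E(t+1)|_U$. It is smooth and irreducible of dimension $(v-2)+3=v+1$, and its fiber over $\sigma$ is the scheme $C_\sigma\cap U$. By generic smoothness, which holds in characteristic zero, $I_U\to V$ is smooth over a dense open subset of $V$. So for general $\sigma$ the scheme $C_\sigma\cap U$ is empty or smooth of pure dimension $1$.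

On $\Delta$, the set $I_\Delta=\{(\sigma,x)\in V\times\Delta:p\sigma(x)=0\}$ has fibers of dimension $v-1$ over $\Delta$, so $\dim I_\Delta\le1+(v-1)=v$. Hence $C_\sigma\cap\Delta$ is finite for general $\sigma$. Lemma~\ref{lem:corank} is needed here: at a point of rank $0$ the fiber would be all of $V$.

Fix a general $\sigma$. If $C_\sigma=\emptyset$, then $E(t+1)$ is an extension of line bundles and $M=0$, a contradiction. Otherwise every component of $C_\sigma$ has dimension $\ge1$, since $C_\sigma$ is locally cut out by two equations. So $C_\sigma$ is a local complete intersection of pure dimension $1$, smooth outside a finite set. It is Cohen--Macaulay and generically reduced, hence reduced. Therefore $\mathcal{O}_{C_\sigma}$ injects into the sum of the structure sheaves of the integral components, on each of which a line bundle of negative degree has no nonzero section, and $H^0(\mathcal{O}_{C_\sigma}(i))=0$ for $i<0$.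

Twist the Koszul sequence $0\to\mathcal{O}\to E(t+1)\to\mathcal{I}_{C_\sigma}(c+2t+2)\to0$ by $a-t-1$, with $a$ as in Lemma~\ref{lem:lowgen}(i), and put $i=a+c+t+1\le-1$. Since $H^0(\mathcal{O}(i))=0$, we get from (F1)
\[
M_a\cong H^1(\mathcal{I}_{C_\sigma}(i))\cong H^0(\mathcal{O}_{C_\sigma}(i))=0,
\]
a contradiction. So $\dim\Delta=2$; let $X$ be a two-dimensional component with its reduced structure.
\end{proof}

\subsection{A retraction onto the kernel}

On $X$ the map $\mu$ has constant rank $r-1$, so by (F6) $N=\ker(\mu|_X)$ is a subbundle of $L_-^*|_X$ of rank $l_--r+1$, with $N|_x=\ker\mu_x$. To project $L_-^*|_X$ onto $N$, we map $L_-^*$ to a symplectic bundle in which $N$ embeds as an isotropic subbundle of half the rank. Such a subbundle is its own orthogonal, so anything orthogonal to it lies in it.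

The symplectic bundle comes from \eqref{eq:coiso}. The subbundle $F_-^\perp\subset F$ has rank $f_+$ and lies in $F_-$; it injects into $F_-$ on fibers, so $\overline{F}=F_-/F_-^\perp$ is a bundle. On each fiber $F_-^\perp$ is the radical of $\omega|_{F_-}$, so $\omega$ induces a nondegenerate skew form $\overline{\omega}$ on $\overline{F}$. From $f_-+f_+=2l_-+2l_++2$ and $f_+=r+l_+$ we get
\[
\operatorname{rk}\overline{F}=f_--f_+=2l_-+2l_++2-2f_+=2(l_--r+1)=2\operatorname{rk}N .
\]
The equality with $2\operatorname{rk}N$ depends on $\operatorname{rk}E=2$ and on the corank of $\mu$ being exactly $1$ along $X$. Let $\theta$ be the composite $L_-^*\xrightarrow{u}F\xrightarrow{\operatorname{pr}_-}F_-\to\overline{F}$.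

\begin{lemma}\label{lem:retract}
There is an endomorphism $\rho$ of $L_-^*|_X$ with image in $N$ and $\rho|_N=\operatorname{id}$. In particular $\rho^2=\rho$, and $\rho_x$ is a projector onto $N|_x$ for every $x\in X$.
\end{lemma}

\begin{proof}
Fix $x\in X$ and $\lambda\in N|_x$, and put $y=u\lambda$. Two facts are used twice: $y\in F_-|_x$, because $\operatorname{pr}_+y=\mu\lambda=0$; and $\omega y=\beta_-^*\lambda\in F_-^*|_x$, by the definition of $u$.

\emph{$\theta_x$ is injective on $N|_x$.} If $\theta\lambda=0$, then $y\in F_-^\perp|_x=J(F_+^*|_x)$, so $\omega y\in F_-^*|_x\cap F_+^*|_x=0$. Thus $\beta_-^*\lambda=0$, and $\lambda=0$ because $\beta_-$ is surjective at $x$.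

\emph{$\theta(N|_x)$ is orthogonal to $\theta(L_-^*|_x)$.} Let $\nu\in L_-^*|_x$ and write $u\nu=z_-+z_+$ with $z_\pm\in F_\pm|_x$. Then $\omega(y,u\nu)=0$ because $\operatorname{im}u\subset K^\perp$ is isotropic, and $\omega(y,z_+)=0$ because $\omega y\in F_-^*|_x$ annihilates $F_+|_x$. Hence $\overline{\omega}(\theta\lambda,\theta\nu)=\omega(y,z_-)=0$.

So $\theta(N|_x)$ is isotropic of dimension $\frac12\operatorname{rk}\overline{F}$ and equals its orthogonal, whence $\theta(L_-^*|_x)\subset\theta(N|_x)$. By (F6), $\theta$ maps $N$ isomorphically onto a subbundle $\theta(N)\subset\overline{F}|_X$, and the map of bundles $L_-^*|_X\to\overline{F}|_X/\theta(N)$ is zero on all fibers, hence zero because $X$ is reduced. Put $\rho=(\theta|_N)^{-1}\circ\theta|_X$.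
\end{proof}

\subsection{A split complement, and the contradiction}

The kernel of $\rho$ is a complement of $N$, but it lives on $X$ only. We need a complement that extends to a split bundle on $\mathbb{P}^3$. With several degrees $\rho$ is no longer constant, but it is triangular with constant diagonal blocks, and these suffice.

\begin{lemma}\label{lem:complement}
There is a split direct summand $B\subset L_-^*$ of rank $r-1$ on $\mathbb{P}^3$ with $B|_x\cap N|_x=0$ for all $x\in X$.
\end{lemma}

\begin{proof}
Write $L_-^*=\bigoplus_dW_d\otimes\mathcal{O}(d)$ with vector spaces $W_d$. If $X$ is defined by the irreducible form $h$, then $H^0(\mathcal{O}_X(n))=(S/h)_n$ by (F1); this is $0$ for $n<0$ and $k$ for $n=0$. So the block $W_d\otimes\mathcal{O}_X(d)\to W_{d'}\otimes\mathcal{O}_X(d')$ of $\rho$ vanishes for $d'<d$, and for $d'=d$ it is a constant $\rho_d\in\operatorname{End}(W_d)$. By triangularity the diagonal blocks of $\rho^2$ are the $\rho_d^2$, so each $\rho_d$ is idempotent. Put $B=\bigoplus_d\ker(\rho_d)\otimes\mathcal{O}(d)$.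

The rank of an idempotent is the multiplicity of $1$ as a root of its characteristic polynomial, and the characteristic polynomial of $\rho_x$ is the product of those of the $\rho_d$. So $\sum_d\operatorname{rk}\rho_d=\operatorname{rk}N$ and $\operatorname{rk}B=l_--(l_--r+1)=r-1$.

Let $z\in B|_x\cap N|_x$ have components $z_d$. Suppose $z\neq0$ and let $d_0$ be the smallest $d$ with $z_d\neq0$. By triangularity the $d_0$-component of $\rho_xz$ is $\rho_{d_0}z_{d_0}$, which is $0$ since $z\in B|_x$. But $\rho_xz=z$ since $z\in N|_x$, so $z_{d_0}=0$, a contradiction.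
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:bundles}(B)]
Consider $g=\mu|_B:B\to K_+$, a map of bundles of ranks $r-1$ and $r$ on $\mathbb{P}^3$, and let $Z$ be the set where $g_x$ is not injective. For $x\in X$ we have $\ker g_x=B|_x\cap N|_x=0$, so $Z\cap X=\emptyset$. If $Z$ were nonempty, it would have dimension $\ge1$ by (F7) and would meet the surface $X$. So $Z=\emptyset$, and by (F6) there is an exact sequence $0\to B\to K_+\to\operatorname{coker}g\to0$ in which $\operatorname{coker}g$ is a line bundle. Then $M_+\cong H^1_*(K_+)=0$ by (F1), contradicting the assumption $M_+\neq0$.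
\end{proof}

This completes the proof of Theorem~\ref{thm:bundles}, and with it of Theorem~\ref{thm:curves} and Corollary~\ref{cor:ci}. Within the proof of Theorem~\ref{thm:bundles}, the hypothesis on the characteristic was used to divide by $2$ in Proposition~\ref{prop:monad} and for generic smoothness in Lemma~\ref{lem:surface}.

\begin{thebibliography}{9}

\bibitem{Hartshorne}
Hartshorne, \emph{Stable vector bundles of rank 2 on $\mathbb{P}^3$}, Math. Ann. \textbf{238} (1978).

\bibitem{ISAS}
\emph{ISAS -- International School for Advanced Studies},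
\texttt{https://iris.sissa.it/\allowbreak retrieve/\allowbreak dd8a4bf7-096b-20a0-\allowbreak e053-d805fe0a8cb0/\allowbreak 1963\_6899\_\allowbreak Magister\_\allowbreak Buraggina\_\allowbreak Antonella.pdf}.

\end{thebibliography}
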